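# Scheduling wireless links within a constant factor of the optimum: first-fit and an exact domination principle

## 1. Links, feasible sets, reach and affectance

Fix a dimension $b\ge 1$ and an exponent $\alpha>b$. The case of main interest is the plane, $b=2$, $\alpha>2$; nothing below becomes harder for general $b$.

**Definition (link).** A link $v$ consists of a sender $s_v$ and a receiver $r_v$ in $\mathbb R^b$. In a set of links, all senders and receivers are pairwise distinct points. We write $d_v=|s_v-r_v|$ for the length of $v$, $d_{wv}=|s_w-r_v|$ for the distance from the sender of $w$ to the receiver of $v$, and $|vw|=|s_v-s_w|$ for the distance between two senders.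

*Example.* In the plane take $s_1=(0,0)$, $r_1=(1,0)$, $s_2=(3,0)$, $r_2=(3,1)$. Then $d_1=d_2=1$, $d_{21}=|s_2-r_1|=2$, $d_{12}=|s_1-r_2|=\sqrt{10}$ and $|12|=3$. The numbers $d_{12}$ and $d_{21}$ differ, while $|12|$ is symmetric.

All senders use the same power $P>0$, and a signal decays with distance $d$ like $P/d^{\alpha}$. A receiver decodes its own sender if the signal beats noise plus interference by a prescribed factor.

**Definition (feasible set).** Link $v$ has a threshold $\beta_v\ge 1$ and a noise level $N_v\ge 0$ with $P/d_v^\alpha>\beta_vN_v$. A set $S$ of links is feasible if for every $v\in S$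
$$\frac{P/d_v^{\alpha}}{N_v+\sum_{w\in S\setminus\{v\}}P/d_{wv}^{\alpha}}\ \ge\ \beta_v .$$

In the standard planar model, $b=2$ and all $\beta_v=\beta$, $N_v=N$ are the same. Put
$$t_v=\frac{1}{\beta_vd_v^{\alpha}}-\frac{N_v}{P}>0 .$$
Multiplying out the inequality and dividing by $P\beta_v$ gives
$$S\text{ is feasible}\iff\sum_{w\in S\setminus\{v\}}d_{wv}^{-\alpha}\le t_v\quad\text{for all }v\in S. \tag{1}$$
So $t_v$ is the amount of interference that $v$ tolerates. Two consequences of (1) will be used constantly: singletons are feasible, and subsets of feasible sets are feasible.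

*Example.* Take the two links above with $\alpha=3$ and no noise. If $\beta=1$, then $t_1=t_2=1$, and $2^{-3}\le 1$ and $10^{-3/2}\le 1$, so the pair is feasible. If $\beta=10$, then $t_1=\frac1{10}<\frac18=d_{21}^{-3}$, so it is not.

**Definition (reach).** The reach of $v$ is $\rho_v=t_v^{-1/\alpha}$, so $t_v=\rho_v^{-\alpha}$. Since $\beta_v\ge1$ and $N_v\ge0$, we have $t_v\le d_v^{-\alpha}$, that is,
$$d_v\le\rho_v. \tag{2}$$

*Example.* For $\beta_v=1$, $N_v=0$ the reach is the length. For $\alpha=3$, $\beta_v=8$, $N_v=0$ it is $2d_v$. For $\alpha=3$, $\beta_v=1$, $N_v/P=\frac78d_v^{-3}$ we get $t_v=\frac18d_v^{-3}$ and again $\rho_v=2d_v$. Threshold and noise enter the whole problem only through $\rho_v$.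

**Definition (affectance).** For $w\ne v$ put
$$a_w(v)=\min\Big\{1,\frac{1}{t_v|vw|^{\alpha}}\Big\}=\min\Big\{1,\Big(\frac{\rho_v}{|vw|}\Big)^{\alpha}\Big\}.$$
This is the fraction of the tolerance of $v$ that $w$ would use up if it were measured at the sender of $v$ instead of the receiver, capped at $1$.

*Example.* For the two links above with $\alpha=3$, $\beta=1$ and no noise, $a_1(2)=a_2(1)=\frac1{27}$.

**Definition (schedule).** A schedule of a set $L$ of $n$ links is a partition of $L$ into feasible sets, called slots and numbered $1,2,\dots$. The minimum possible number of slots is $\mathrm{OPT}$; it is well defined because singletons are feasible.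

*Example (comb).* In the plane, with $\beta=1$ and no noise, let $v$ have $s_v=(0,0)$, $r_v=(1,0)$, and for $i=1,\dots,k$ let $w_i$ have $s_{w_i}=(0,\frac i{k+1})$, $r_{w_i}=(\varepsilon,\frac i{k+1})$ with $\varepsilon=(k+1)^{-2}$. For $i\ne j$ the sender of $w_j$ has distance at least $\frac1{k+1}$ from the receiver of $w_i$, so the interference at $w_i$ is at most $(k-1)(k+1)^{\alpha}\le(k+1)^{2\alpha}=\varepsilon^{-\alpha}=t_{w_i}$. Hence $\{w_1,\dots,w_k\}$ is feasible, and $\mathrm{OPT}\le 2$ for every $k$.

*Example (chain).* On a line in the plane, with $\beta=1$ and no noise, let link $i$ have $s_i=(2^{-i},0)$, $r_i=(-2^{-i},0)$, for $i=1,\dots,n$. Then $\rho_i=d_i=2^{1-i}$. If $i<j$ then $d_{ji}=2^{-j}+2^{-i}<d_i$, so $d_{ji}^{-\alpha}>t_i$: no two links of the chain can share a slot, and $\mathrm{OPT}=n$.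

**Computation model.** We use the real RAM: arithmetic on reals, powers $x^\alpha$ and comparisons cost one unit each. Polynomial time means polynomial in $n$.

## 2. Minimum schedules up to a constant factor

With these words in place, the question reads: is there a polynomial-time algorithm which, on every set of links in the plane, outputs a schedule with at most $c\cdot\mathrm{OPT}$ slots, where $c$ does not depend on $n$ or on the links?

The survey "Algorithms for Wireless Capacity" calls this the main open question. The following may be quoted as background. In this model there are polynomial-time algorithms with a constant factor for the single-slot problem (find one feasible subset of maximum size) and with a factor $O(\log n)$ for scheduling. If the matrix of gains may be arbitrary instead of geometric, scheduling is NP-hard to approximate within $n^{1-\delta}$ for every $\delta>0$. A constant factor for scheduling was claimed in an earlier publication, but that claim is erroneous. The theorem of this lecture is that the answer is yes, with a constant depending only on $\alpha$.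

The single-slot result suggests the first thing to try: repeatedly extract a feasible set that is maximum up to a factor $c$. If $L_k$ remains after $k$ rounds, then $L_k$ is covered by $\mathrm{OPT}$ feasible sets, so one has at least $|L_k|/\mathrm{OPT}$ links, and $|L_{k+1}|\le(1-\frac1{c\,\mathrm{OPT}})|L_k|$. Thus $|L_k|\le n e^{-k/(c\,\mathrm{OPT})}$, which is below $1$ once $k>c\,\mathrm{OPT}\ln n$. The argument gives a factor of order $\log n$ and stops there, because all it remembers about $L_k$ is its cardinality: about $c\,\mathrm{OPT}$ rounds are paid each time the remainder shrinks by a constant factor. To do better we must use where the links are.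

## 3. Two geometric facts: thinning and packing

For two links with $\beta=1$ and no noise, (1) says that they share a slot exactly when $d_{wv}\ge d_v$ and $d_{vw}\ge d_w$: neither receiver may be nearer to the foreign sender than to its own. The next lemma extracts from this the spacing between the senders of a feasible set.

Let $\gamma=2^{1/\alpha}-1$, so that $(1+\gamma)^\alpha=2$. Since $\alpha>1$, we have $\gamma\in(0,1)$. Call a set of links *separated* if $|vw|\ge\gamma\max(\rho_v,\rho_w)$ for all distinct $v,w$ in it. (The pair of Section 1 with $\beta=1$ is separated, since $3\ge\gamma$. In the chain, links $1$ and $2$ have $|12|=\frac14$ and $\max\rho=1$, so for $\alpha=3$, where $\gamma\approx0.26$, they are not separated.)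

**Lemma 1 (thinning).** Every feasible set is a union of at most $3$ disjoint separated feasible sets.

*Proof.* Let $S$ be feasible. For $v\ne w$ in $S$ draw an arc $v\to w$ if $|vw|<\gamma\rho_v$. In that case, by (2),
$$d_{wv}\le|vw|+d_v<(1+\gamma)\rho_v,\qquad\text{so}\qquad d_{wv}^{-\alpha}>(1+\gamma)^{-\alpha}\rho_v^{-\alpha}=\tfrac12t_v .$$
Two arcs leaving $v$ would give interference greater than $t_v$ at $v$, against (1). So every out-degree is at most $1$. Forget directions. Any $k$ vertices span at most $k$ edges, so some vertex among them has degree at most $2$ within them. Remove such a vertex, color the rest with $3$ colors by induction, and put the vertex back: one color is free. Each color class contains no arc, that is, $|vw|\ge\gamma\rho_v$ and $|vw|\ge\gamma\rho_w$ for all distinct $v,w$ in it. It is feasible as a subset of $S$. $\square$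

**Lemma 2 (packing).** Put $Z=\frac{\alpha3^b}{\alpha-b}$. Let $x_1,\dots,x_k\in\mathbb R^b$ have pairwise distances at least $\eta>0$, let $x_0\in\mathbb R^b$ be any point, and let $\ell\ge\eta$. Then
$$\sum_{i=1}^k\min\{\ell^{-\alpha},|x_i-x_0|^{-\alpha}\}\le Z\,\eta^{-b}\ell^{\,b-\alpha},$$
where the minimum is read as $\ell^{-\alpha}$ if $x_i=x_0$.

*Proof.* Let $\nu(s)$ be the number of $i\ge1$ with $|x_i-x_0|\le s$. The open balls of radius $\eta/2$ around these $x_i$ are disjoint and lie in the ball of radius $s+\eta/2$ around $x_0$, so $\nu(s)\le(2s/\eta+1)^b\le(3s/\eta)^b$ for $s\ge\eta$. Since $\min\{\ell^{-\alpha},x^{-\alpha}\}=\int_{\max(\ell,x)}^\infty\alpha s^{-\alpha-1}ds$, the sum equals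
$$\int_\ell^\infty\alpha s^{-\alpha-1}\nu(s)\,ds\le\alpha\Big(\frac3\eta\Big)^b\int_\ell^\infty s^{b-\alpha-1}ds=\frac{\alpha3^b}{\alpha-b}\,\eta^{-b}\ell^{\,b-\alpha}.\qquad\square$$

Here $\alpha>b$ is what makes the integral converge. The two lemmas together bound the affectance that a feasible set inflicts from *longer-reaching* links.

**Corollary.** Let $S$ be feasible and let $v$ be any link. Then
$$\sum_{w\in S\setminus\{v\},\ \rho_w\ge\rho_v}a_w(v)\le K_0:=3Z\gamma^{-b}.$$

*Proof.* In each of the three separated sets, the senders $s_w$ with $\rho_w\ge\rho_v$ have pairwise distances at least $\gamma\rho_v$. Since $a_w(v)=\rho_v^{\alpha}\min\{\rho_v^{-\alpha},|vw|^{-\alpha}\}$, Lemma 2 with $x_0=s_v$, $\eta=\gamma\rho_v$, $\ell=\rho_v$ gives at most $\rho_v^\alpha Z\gamma^{-b}\rho_v^{-b}\rho_v^{b-\alpha}=Z\gamma^{-b}$. $\square$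

## 4. First-fit, and what each processing order can and cannot prove

A natural way to build a schedule is first-fit. Fix an order of the links and a threshold $\Gamma$. Keep classes $H_1,H_2,\dots$, initially empty. Class $H_i$ *rejects* $v$ if $\sum_{w\in H_i}a_w(v)\ge\Gamma$, over the current members, and $v$ goes into the first class that does not reject it. Two things are then needed: the number of classes is $O(\mathrm{OPT})$, and each class can be cut into $O(1)$ feasible slots.

**All reaches equal.** Here everything works. If $v$ was placed in $H_k$, then $k-1$ classes rejected it, so $(k-1)\Gamma\le\sum_{w\in L\setminus\{v\}}a_w(v)$. Cover $L$ by $\mathrm{OPT}$ feasible sets; the Corollary bounds the right side by $K_0\,\mathrm{OPT}$. So there are at most $1+K_0\,\mathrm{OPT}/\Gamma$ classes. Lemma 3 below cuts each class into a constant number of slots for large $\Gamma$; it only needs the order to have non-decreasing reach, and for equal reaches every order qualifies.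

**Longest reach first.** The same count works verbatim for arbitrary reaches if the order has non-increasing $\rho_v$: the members that rejected $v$ all satisfy $\rho_w\ge\rho_v$, and the Corollary applies. What fails is the cutting of classes. In the chain, for $i<j$,
$$a_i(j)=\min\Big\{1,\Big(\frac{2^{1-j}}{2^{-i}-2^{-j}}\Big)^\alpha\Big\}=\min\Big\{1,\Big(\frac{2}{2^{j-i}-1}\Big)^\alpha\Big\}.$$
For $j-i=1$ this is at most $1$, and for $k=j-i\ge2$ we have $2^k-1\ge\frac34 2^k$, so $\frac2{2^k-1}\le\frac23 2^{-(k-2)}$. As $\alpha>2$, the total over $i<j$ is at most $1+\frac49\cdot\frac1{1-1/4}=1+\frac{16}{27}<2$. So for any $\Gamma\ge2$ the whole chain enters $H_1$, yet it needs $n$ slots. The rule controls what long links do to short ones, and nothing controls what short links do to long ones.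

**Shortest reach first.** Now the order has non-decreasing $\rho_v$. On the chain this is right: for $j>i$ we have $|ij|<2^{-i}<\rho_i$, so $a_j(i)=1$, and each class stops at $\lceil\Gamma\rceil$ links. In general, Lemma 3 below shows that the classes split into $O(1)$ feasible slots. But now the count breaks. It would need a bound, for feasible $S$, on
$$\sum_{w\in S\setminus\{v\},\ \rho_w\le\rho_v}a_w(v),$$
and there is none: in the comb, $|vw_i|<1=\rho_v$, so the feasible set $\{w_1,\dots,w_k\}$ contributes exactly $k$, while $\mathrm{OPT}\le2$. Feasibility of $S$ limits the interference at members of $S$; at an outsider $v$ of larger reach it says nothing.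

So one order makes the count easy and feasibility false, and the other makes feasibility easy and leaves the count without a proof. The algorithm below uses shortest reach first, and the rest of the lecture counts its classes by another method.

## 5. The algorithm, its guarantee, and feasibility of its slots

**Constants.** All depend only on $\alpha$ and $b$:

* $\gamma=2^{1/\alpha}-1$ and $Z=\frac{\alpha3^b}{\alpha-b}$, as above;
* $D=\lfloor\alpha\rfloor+1$, so $D>\alpha>b$, $D\ge b+1$ and $D-\alpha\in(0,1]$; and $\kappa=1+\frac D{D-\alpha}$;
* $C=(2+\frac2\gamma)^\alpha+\kappa(\frac4\gamma)^\alpha$;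
* $\Gamma$ is any fixed number with $\Gamma\ge2^\alpha C$;
* $\lambda\ge4$ is fixed with $(\frac4{3\lambda})^\alpha(1+Z)\le1$, and $m$ is a fixed integer with $m\ge\Gamma\lambda^\alpha$.

(For $b=2$, $\alpha=3$: $D=4$, $\kappa=5$, $C\approx1.9\cdot10^4$, $Z=27$, and one can take $\lambda=\frac43\cdot28^{1/3}>4$ and $m$ about $10^7$. The constants are not tuned.)

**Algorithm.** Process the links in order of non-increasing $t_v$, that is, non-decreasing $\rho_v$, ties broken arbitrarily.

* Stage 1: first-fit as in Section 4, with threshold $\Gamma$. An empty class never rejects.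
* Stage 2: split each $H_i$ into $m$ buckets. Go through $H_i$ in the same order and put $v$ into the bucket $J$ for which $\sum_{w\in J}a_w(v)$, over current members, is smallest.
* Output the nonempty buckets as slots: first those of $H_1$, then those of $H_2$, and so on.

For each $v$, both stages evaluate $a_w(v)$ once for each earlier $w$ and add it to the sum of the class or bucket of $w$, so the algorithm takes $O(n^2)$ unit-cost operations.

**Theorem 1.** The output is a partition into feasible sets with at most $3m\cdot\mathrm{OPT}$ slots. In particular (with $b=2$, $\beta_v=\beta$, $N_v=N$), scheduling in the planar model has a polynomial-time $c$-approximation with $c=3m$ depending only on $\alpha$.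

**Theorem 2.** For every integer $R\ge1$, the first $3mR$ slots of this one schedule contain at least as many links as can be scheduled in any $R$ slots. Consequently the sum of completion times $\sum_v(\text{slot index of }v)$ is at most $3m$ times its minimum.

The constant is the same for all $\beta_v\ge1$, $N_v\ge0$ and $P>0$.

We dispose of feasibility now. The mechanism is that averaging over $m$ buckets divides the threshold by $m$. That spreads the senders of a bucket far apart, and then packing takes care of the links that come later.

**Lemma 3.** Each bucket $J$ of each $H_i$ is feasible.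

*Proof.* **Step 1: spacing inside a bucket.** When $v$ entered $H_i$, the sum of $a_w(v)$ over earlier $w\in H_i$ was less than $\Gamma$. Stage 2 runs in the same order, so when $v$ is distributed, the $m$ buckets of $H_i$ contain exactly these earlier $w$. The smallest bucket sum is therefore less than $\Gamma/m$, and for the bucket $J$ of $v$,
$$\sum_{w\in J,\ w\text{ earlier}}a_w(v)<\Gamma/m\le\lambda^{-\alpha}<1. \tag{3}$$
In particular each earlier $w\in J$ has $a_w(v)<\lambda^{-\alpha}<1$, so the cap is not active, $a_w(v)=(\rho_v/|vw|)^\alpha$, and $|vw|>\lambda\rho_v$. As $\rho_w\le\rho_v$ for earlier $w$, any two distinct $v,w\in J$ satisfy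
$$|vw|>\lambda\max(\rho_v,\rho_w). \tag{4}$$

**Step 2: from senders to receivers.** For distinct $v,w\in J$, by (2), (4) and $\lambda\ge4$,
$$d_{wv}\ge|vw|-d_v\ge|vw|-\rho_v\ge\tfrac34|vw|.$$

**Step 3: adding up the interference at a fixed $v\in J$.** For the earlier links, $|vw|^{-\alpha}=t_va_w(v)$, so by (3)
$$\sum_{w\text{ earlier}}d_{wv}^{-\alpha}\le\big(\tfrac43\big)^\alpha t_v\sum_{w\text{ earlier}}a_w(v)\le\big(\tfrac43\big)^\alpha\lambda^{-\alpha}t_v .$$
The later links $w\in J$ have $\rho_w\ge\rho_v$, so by (4) their senders have distance at least $\lambda\rho_v$ from each other and from $s_v$. Lemma 2 with $x_0=s_v$, $\eta=\ell=\lambda\rho_v$ (where the minimum is always $|vw|^{-\alpha}$) gives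
$$\sum_{w\text{ later}}d_{wv}^{-\alpha}\le\big(\tfrac43\big)^\alpha Z(\lambda\rho_v)^{-\alpha}=\big(\tfrac43\big)^\alpha Z\lambda^{-\alpha}t_v .$$
The total is at most $(\frac4{3\lambda})^\alpha(1+Z)t_v\le t_v$, and $J$ is feasible by (1). $\square$

What remains is to show that Stage 1 opens at most $3\,\mathrm{OPT}$ classes.

## 6. Comparing whole fields instead of readings at one point

In the comb, the last link $v$ sees a huge total affectance, but all of it sits in one class. A count that looks only at the sum at $v$ cannot notice this. So compare two *fields*. Let $T$ be a union of $r$ feasible sets $T_1,\dots,T_r$, let $G_r=H_1\cup\dots\cup H_r$, and think of every link as a charge at its sender with potential $|x-s_v|^{-\alpha}$. We aim for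
$$\text{field of }T\ \le\ \text{field of }G_r\quad\text{everywhere}. \tag{5}$$
Far away, the field of a set is (number of links) times $|x|^{-\alpha}$ to leading order, so (5) implies $|T|\le|G_r|$. With $T=L$ this says that $r$ classes hold all of $L$.

Why could (5) be true? Try induction on $r$, and look near the sender of a link $v\in T\setminus G_r$, say $v\in T_a$.

* The own set $T_a$ has bounded field near $v$, of order $t_v$. This is where feasibility speaks, since $v$ is a member of $T_a$.
* The rest $T\setminus T_a$ is a union of $r-1$ feasible sets, so by induction its field is at most that of $G_{r-1}$.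
* The class $H_r$ rejected $v$, so its field near $v$ is at least of order $\Gamma t_v$, which beats the contribution of $T_a$.

Adding up, (5) holds near every sender of $T\setminus G_r$. We never asked what a feasible set does to an outsider, so the obstacle of Section 4 is gone. It remains to pass from "near the senders of $T\setminus G_r$" to "everywhere". After cancelling the common links, the difference of fields has its positive charges only where we have checked it to be $\le0$. A maximum principle should finish.

**Exactness is essential.** Suppose we only knew a lossy principle: if a positive potential is at most another one on the support of its charge, then it is at most $A$ times the other one everywhere, for some $A>1$. Write $\Phi_X$ for the field of $X$ and assume $\Phi_{T\setminus T_a}\le A_{r-1}\Phi_{G_{r-1}}$ with $A_{r-1}\ge1$. Near $T\setminus G_r$ the three bullets give $\Phi_T\le A_{r-1}\Phi_{G_r}$, that is, $\Phi_{T\setminus G_r}\le A_{r-1}\Phi_{G_r}-\Phi_{T\cap G_r}$, whose right side is the potential of a positive charge. The lossy principle then gives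
$$\Phi_T\le A\,(A_{r-1}\Phi_{G_r}-\Phi_{T\cap G_r})+\Phi_{T\cap G_r}\le A\,A_{r-1}\Phi_{G_r}.$$
So $A_r=A\,A_{r-1}$, the constants grow like $A^r$, and even a single factor $A>1$ would spoil the conclusion $|T|\le|G_r|$, from which we want $G_r=L$. We need the principle with constant exactly $1$.

**Why we leave $\mathbb R^b$.** With point charges, the field of $T$ is infinite at the senders of $T\setminus G_r$, so (5) is false there. Spreading a charge over a ball of $\mathbb R^b$ does not help: $\int_{|y|\le1}|y|^{-\alpha}dy=\infty$ in $\mathbb R^b$, because $\alpha>b$. But distances do not change when $\mathbb R^b$ is placed inside $\mathbb R^D$, and for $D>\alpha$ the kernel $|x|^{-\alpha}$ is locally integrable on $\mathbb R^D$. So we spread each charge over a small ball of $\mathbb R^D$. The proof of the domination principle will also use $D-\alpha<2$. The choice $D=\lfloor\alpha\rfloor+1$ gives both. The extra dimensions occur only in the analysis; the algorithm never sees them.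

**A discrete model of the maximum principle.** Let $Q$ be a nonnegative matrix on a finite set with row sums at most $1$ and $\sum_kQ^k$ convergent, and let $f=\sum_{k\ge0}Q^kg$, so $f=g+Qf$. Suppose $g\le0$ off a set $B$, $f\le0$ on $B$, and $\sum_{y\in B}Q(z,y)>0$ for all $z$. Then $f\le0$. Otherwise $f$ has its maximum $M>0$ at some $z_0\notin B$, and
$$M=g(z_0)+\sum_yQ(z_0,y)f(y)\le M\sum_{y\notin B}Q(z_0,y)<M ,$$
a contradiction. For $|x|^{-\alpha}$ we shall find a continuous semigroup in the role of $Q^k$, whose integral over time is the kernel. The one new difficulty is that at a positive time $r$ the semigroup smears $g$, so its value at $z_0$ need not be $\le0$. A Gronwall iteration handles this.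

## 7. The domination principle for $|x|^{-\alpha}$ in $\mathbb R^D$

Two textbook facts are needed. The *heat kernel* $h_\tau(x)=(4\pi\tau)^{-D/2}e^{-|x|^2/4\tau}$ is positive, has integral $1$, and satisfies $h_\tau*h_{\tau'}=h_{\tau+\tau'}$. A function $\varphi$ on $(0,\infty)$ is *completely monotone* if $(-1)^k\varphi^{(k)}\ge0$ for all $k\ge0$. *Bernstein's theorem*: if moreover $\varphi(0+)=1$, then $\varphi(\theta)=\mathbb E\,e^{-\theta Y}$ for a random variable $Y\ge0$, whose law is unique. For example, $e^{-\theta}$ belongs to $Y=1$, and $\frac1{1+\theta}$ to an exponential variable.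

**Lemma 4 (domination).** Let $g_1,g_2\ge0$ be bounded measurable functions with compact support on $\mathbb R^D$, let $B$ be a compact set with $g_1=0$ outside $B$, and let
$$f(x)=\int|x-y|^{-\alpha}(g_1-g_2)(y)\,dy .$$
If $f\le0$ on $B$, then $f\le0$ on $\mathbb R^D$.

*Proof.* Let $\sigma=(D-\alpha)/2\in(0,\frac12]$ and $g=g_1-g_2$. Write $\Gamma_{\mathrm E}$ for Euler's Gamma function.

**Step 1: a random time.** We want a variable $Y>0$ with $\mathbb E\,e^{-\theta Y}=e^{-\theta^\sigma}$. Let $\varphi(\theta)=e^{-\theta^\sigma}$. Since $0<\sigma<1$, the function $\psi(\theta)=\sigma\theta^{\sigma-1}$ is completely monotone. From $-\varphi'=\psi\varphi$ and Leibniz,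
$$(-1)^{k+1}\varphi^{(k+1)}=\sum_{j=0}^k\binom kj\,(-1)^j\psi^{(j)}\,(-1)^{k-j}\varphi^{(k-j)}\ge0$$
by induction on $k$. So $\varphi$ is completely monotone with $\varphi(0+)=1$, and Bernstein's theorem gives $Y\ge0$. Moreover $\Pr(Y=0)=\lim_{\theta\to\infty}e^{-\theta^\sigma}=0$. For $q>0$, integrating $y^{-q}=\frac1{\Gamma_{\mathrm E}(q)}\int_0^\infty\theta^{q-1}e^{-\theta y}d\theta$ gives
$$\mathbb E\,Y^{-q}=\frac1{\Gamma_{\mathrm E}(q)}\int_0^\infty\theta^{q-1}e^{-\theta^\sigma}d\theta<\infty,\qquad\text{and}\qquad\mathbb E\,Y^{-\sigma}=\frac1{\sigma\Gamma_{\mathrm E}(\sigma)} .$$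

**Step 2: a semigroup.** For $r>0$ put $p_r(x)=\mathbb E\,h_{r^{1/\sigma}Y}(x)$. This is positive, finite (as $h_\tau\le(4\pi\tau)^{-D/2}$ and $\mathbb E\,Y^{-D/2}<\infty$), jointly measurable in $(r,x)$, and $\int p_r=1$, by Tonelli. If $Y'$ is an independent copy of $Y$, then $r^{1/\sigma}Y+r'^{1/\sigma}Y'$ has Laplace transform $e^{-r\theta^\sigma}e^{-r'\theta^\sigma}=e^{-(r+r')\theta^\sigma}$, hence the law of $(r+r')^{1/\sigma}Y$. With $h_\tau*h_{\tau'}=h_{\tau+\tau'}$ this gives $p_r*p_{r'}=p_{r+r'}$, at every point.

**Step 3: the kernel is the time integral of the semigroup.** Let $x\ne0$. By Tonelli and the substitution $\tau=r^{1/\sigma}Y$, that is, $r=(\tau/Y)^\sigma$, $dr=\sigma Y^{-\sigma}\tau^{\sigma-1}d\tau$,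
$$\int_0^\infty p_r(x)\,dr=\sigma\,\mathbb E[Y^{-\sigma}]\int_0^\infty h_\tau(x)\,\tau^{\sigma-1}d\tau .$$
Since $\sigma-\frac D2=-\frac\alpha2$, the last integral is
$$(4\pi)^{-D/2}\int_0^\infty\tau^{-\alpha/2-1}e^{-|x|^2/4\tau}d\tau=(4\pi)^{-D/2}\Big(\frac{|x|^2}4\Big)^{-\alpha/2}\Gamma_{\mathrm E}(\alpha/2),$$
by $u=|x|^2/4\tau$. Hence
$$\int_0^\infty p_r(x)\,dr=A|x|^{-\alpha},\qquad A=\frac{2^\alpha\,\Gamma_{\mathrm E}(\alpha/2)}{(4\pi)^{D/2}\,\Gamma_{\mathrm E}(\sigma)}\in(0,\infty). \tag{6}$$

*Example.* For $\alpha=3$ we have $D=4$, $\sigma=\frac12$. The law of $Y$ has density $\frac1{2\sqrt\pi}y^{-3/2}e^{-1/4y}$ (its Laplace transform is the standard integral $e^{-\sqrt\theta}$). Then $p_r(x)$ is proportional to $r^{-4}\int_0^\infty y^{-7/2}e^{-(1+|x|^2/r^2)/4y}dy$, hence to $r^{-4}(1+|x|^2/r^2)^{-5/2}=r\,(r^2+|x|^2)^{-5/2}$. Normalizing, $p_r(x)=\frac3{4\pi^2}\,r\,(r^2+|x|^2)^{-5/2}$, because $2\pi^2\int_0^\infty u^3(1+u^2)^{-5/2}du=\frac43\pi^2$. One sees (6) directly: $\int_0^\infty r(r^2+|x|^2)^{-5/2}dr=\frac13|x|^{-3}$, so $A=\frac1{4\pi^2}$, in agreement with the formula.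

**Step 4: regularity of $f$.** We need $f$ to attain its maximum if it is positive somewhere. Split $|x|^{-\alpha}$ into its restrictions to $|x|\le1$, which is integrable because $\alpha<D$, and to $|x|>1$, which is bounded. As $g$ is both bounded and integrable, $f$ is a sum of two convolutions of an integrable with a bounded function, hence bounded and continuous. If $g$ vanishes outside the ball of radius $\ell$ around $0$ and $|x|\ge2\ell$, then $|x-y|\ge|x|/2$ on the support, so $|f(x)|\le2^\alpha|x|^{-\alpha}\int|g|\to0$. The same holds with $|g|$ in place of $g$.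

**Step 5: the resolvent identity.** Write $Q_ru=p_r*u$. By Step 4 the potential of $|g|$ is finite and bounded, so Fubini and (6) give, at every point, $Af=\int_0^\infty Q_rg\,dr$. With the semigroup property, $AQ_hf=\int_0^\infty Q_{h+r}g\,dr=\int_h^\infty Q_rg\,dr$. Subtracting,
$$A(f-Q_hf)=\int_0^hQ_rg\,dr\qquad(h>0). \tag{7}$$

**Step 6: the maximum argument.** If $|B|=0$ then $g_1=0$ almost everywhere and $f\le0$. Let $|B|>0$ and suppose $f>0$ somewhere. By Step 4, $f$ attains its maximum $M>0$ at some $z_0$. Let
$$\pi(r)=\int_Bp_r(z_0-y)\,dy\in(0,1],\qquad\Pi(h)=\int_0^h\pi(r)\,dr .$$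
We bound $(f-Q_hf)(z_0)$ from both sides. From below: $\int p_h=1$, $M-f\ge0$ everywhere, and $M-f\ge M$ on $B$, so
$$(f-Q_hf)(z_0)=\int p_h(z_0-y)\,(M-f(y))\,dy\ge M\pi(h).$$
From above: by (7), $g\le g_1$, and $g_1=0$ outside $B$,
$$A(f-Q_hf)(z_0)\le\int_0^hQ_rg_1(z_0)\,dr\le\|g_1\|_\infty\Pi(h).$$
So $\pi(h)\le K\,\Pi(h)$ for all $h>0$, with $K=\|g_1\|_\infty/(AM)$. Integrating, $\Pi(h)\le K\int_0^h\Pi$. Starting from $\Pi(h)\le h$ and iterating, $\Pi(h)\le K^jh^{j+1}/(j+1)!$ for every $j$, and $j\to\infty$ gives $\Pi\equiv0$. This contradicts $\pi>0$. $\square$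

## 8. Senders spread over balls, and good sets

Place $\mathbb R^b$ inside $\mathbb R^D$. Let $B_v\subset\mathbb R^D$ be the closed ball with center $s_v$ and radius $\gamma\rho_v/4$, let $\mu_v$ be the uniform probability measure on $B_v$, and put
$$U_v(z)=\int|z-y|^{-\alpha}d\mu_v(y),\qquad U_X=\sum_{v\in X}U_v .$$
Since $\mu_v$ has a bounded density with compact support and $\alpha<D$, we have $0<U_v<\infty$ everywhere on $\mathbb R^D$.

**Definition (good set).** A set $S$ of links is good if $U_S(z)\le C\,t_v$ for all $v\in S$ and all $z\in B_v$. Subsets of good sets are good.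

*Example.* By (8) below, every singleton is good. On the other hand, take $k$ links of reach $1$ whose senders are within distance $\gamma/4$ of each other. At $z=s_v$ every point $y$ of every ball satisfies $|z-y|\le\gamma/4+\gamma/4<1$, so $U_S(z)\ge k$, and the set is not good once $k>C$.

The next two lemmas are the two inequalities of Section 6: feasibility bounds the field at members from above, and rejection bounds the field of a class from below.

**Lemma 5.** Every feasible set is a union of at most $3$ disjoint good sets.

*Proof.* By Lemma 1 it suffices to show that a separated feasible set $S'$ is good. Let $v\in S'$ and $z\in B_v$.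

**Step 1: the other links.** Let $w\in S'$, $w\ne v$, and $y\in B_w$. By separation,
$$|z-y|\ge|vw|-\tfrac\gamma4(\rho_v+\rho_w)\ge|vw|-\tfrac\gamma2\max(\rho_v,\rho_w)\ge\tfrac12|vw| .$$
Also $d_{wv}\le|vw|+d_v\le|vw|+\rho_v\le(1+\frac1\gamma)|vw|$. Hence $U_w(z)\le2^\alpha|vw|^{-\alpha}\le(2+\frac2\gamma)^\alpha d_{wv}^{-\alpha}$, and summing with (1),
$$\sum_{w\in S'\setminus\{v\}}U_w(z)\le\big(2+\tfrac2\gamma\big)^\alpha t_v .$$

**Step 2: the link $v$ itself.** Let $\omega$ be the volume of the unit ball of $\mathbb R^D$. For a ball $B$ of radius $\varrho$ and any $z\in\mathbb R^D$, split the integral according to whether $|y-z|\le\varrho$: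
$$\frac1{|B|}\int_B|z-y|^{-\alpha}dy\le\frac1{\omega\varrho^D}\Big(\int_{|y-z|\le\varrho}|z-y|^{-\alpha}dy+\varrho^{-\alpha}|B|\Big)=\Big(\frac D{D-\alpha}+1\Big)\varrho^{-\alpha}=\kappa\varrho^{-\alpha},$$
because $\int_{|y|\le\varrho}|y|^{-\alpha}dy=D\omega\int_0^\varrho u^{D-1-\alpha}du=\frac{D\omega}{D-\alpha}\varrho^{D-\alpha}$. With $\varrho=\gamma\rho_v/4$,
$$U_v(z)\le\kappa\big(\tfrac4\gamma\big)^\alpha t_v . \tag{8}$$
Adding the two steps, $U_{S'}(z)\le C\,t_v$. $\square$

**Lemma 6.** If $H_i$ rejected $v$, then the final class $H_i$ satisfies $U_{H_i}(z)\ge C\,t_v$ for all $z\in B_v$.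

*Proof.* Let $w\in H_i$ be processed before $v$, so $\rho_w\le\rho_v$. For $z\in B_v$ and $y\in B_w$, since $\gamma<1$,
$$|z-y|\le|vw|+\tfrac\gamma4(\rho_v+\rho_w)\le|vw|+\tfrac\gamma2\rho_v\le2\max(|vw|,\rho_v).$$
So $U_w(z)\ge2^{-\alpha}\min(|vw|^{-\alpha},t_v)=2^{-\alpha}t_v\,a_w(v)$. Sum over the members of $H_i$ present when $v$ was rejected; their affectances add up to at least $\Gamma$. Members that joined later contribute positively. Hence $U_{H_i}(z)\ge2^{-\alpha}\Gamma t_v\ge C\,t_v$. $\square$

The order of processing is used here: $\rho_w\le\rho_v$ keeps the ball $B_w$ from spreading the charge of $w$ too far away from $v$.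

## 9. The first $r$ classes dominate every union of $r$ good sets

Let $G_r=H_1\cup\dots\cup H_r$, formed from the final classes, with $H_i=\emptyset$ if $i$ exceeds the number of classes used.

**Lemma 7.** If $T\subseteq L$ is a union of $r\ge0$ good sets, then $U_T\le U_{G_r}$ everywhere on $\mathbb R^D$. Consequently $|T|\le|G_r|$.

*Proof.* We use induction on $r$. For $r=0$ we have $T=\emptyset$ and both sides vanish. Let $r\ge1$ and $T=T_1\cup\dots\cup T_r$ with all $T_a$ good, possibly empty. Since subsets of good sets are good, we may assume that the $T_a$ are disjoint.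

**Step 1: the inequality on the balls of the links that $G_r$ misses.** Take $v\in T\setminus G_r$, say $v\in T_a$, and $z\in B_v$. As $v\notin G_r$, it was placed in a class of index larger than $r$, so $H_r$ rejected $v$. The set $T\setminus T_a$ is a union of $r-1$ good sets. Using goodness of $T_a$ at its member $v$, the induction hypothesis for $T\setminus T_a$, and Lemma 6 for $H_r$,
$$U_T(z)=U_{T_a}(z)+U_{T\setminus T_a}(z)\le C\,t_v+U_{G_{r-1}}(z)\le U_{H_r}(z)+U_{G_{r-1}}(z)=U_{G_r}(z).$$

**Step 2: from there to all of $\mathbb R^D$.** Let $f=U_T-U_{G_r}$ and let $B=\bigcup_{v\in T\setminus G_r}B_v$, a compact set. Step 1 says $f\le0$ on $B$. All potentials are finite, so $U_{T\cap G_r}$ cancels, and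
$$f(x)=\int|x-y|^{-\alpha}(g_1-g_2)(y)\,dy,$$
where $g_1$ is the density of $\sum_{v\in T\setminus G_r}\mu_v$ and $g_2$ is the density of $\sum_{v\in G_r\setminus T}\mu_v$. Both are bounded with compact support, and $g_1=0$ outside $B$. Lemma 4 gives $f\le0$ everywhere. (If $T\subseteq G_r$, then $B=\emptyset$ and $f\le0$ is obvious.)

**Step 3: counting at infinity.** For each $v$, $|z|^\alpha U_v(z)\to1$ as $|z|\to\infty$, because $|z|/|z-y|\to1$ uniformly for $y\in B_v$. Multiplying $U_T(z)\le U_{G_r}(z)$ by $|z|^\alpha$ and letting $|z|\to\infty$ gives $|T|\le|G_r|$. $\square$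

The induction hypothesis was used at full strength in Step 1: an inequality of fields on $\mathbb R^D$, applied at points of $B_v$ with $v\notin T\setminus T_a$. The cardinality inequality alone could not have been fed back into the induction.

## 10. Slots and completion times

**Proof of Theorem 1.** By definition $L$ is a union of $\mathrm{OPT}$ feasible sets, hence by Lemma 5 of $r=3\,\mathrm{OPT}$ good sets (some possibly empty). Lemma 7 with $T=L$ gives $|L|\le|G_r|$. Since $G_r\subseteq L$, we get $G_r=L$: Stage 1 uses at most $3\,\mathrm{OPT}$ classes. Stage 2 splits each class into at most $m$ buckets, all feasible by Lemma 3, and every link lies in exactly one bucket. So the output is a partition into at most $3m\,\mathrm{OPT}$ feasible sets. The running time is $O(n^2)$ on the real RAM. The constants $\gamma,D,\kappa,C,\Gamma,Z,\lambda,m$ depend only on $\alpha$ and $b$, hence only on $\alpha$ when $b=2$. $\square$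

**Proof of Theorem 2.** **Step 1: prefixes.** Let $T$ be a union of $R$ feasible sets. By Lemma 5 it is a union of $3R$ good sets, so $|T|\le|G_{3R}|$ by Lemma 7. The links of $G_{3R}=H_1\cup\dots\cup H_{3R}$ occupy at most the first $3mR$ slots, since each class uses at most $m$ slots and the slots of $H_1,H_2,\dots$ are listed in this order. This is the first claim.

**Step 2: a lower bound for every schedule.** Let $\mathrm{opt}_R$ be the largest number of links that can be scheduled in $R$ slots, with $\mathrm{opt}_0=0$. For a schedule, let $x_\tau$ be the number of links in its first $\tau$ slots. Counting, for each link, the integers $\tau\ge0$ smaller than its slot index,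
$$\sum_v(\text{slot index of }v)=\sum_{\tau\ge0}(n-x_\tau)\ge\sum_{R\ge0}(n-\mathrm{opt}_R),$$
because $x_\tau\le\mathrm{opt}_\tau$. The last sum is finite, as $\mathrm{opt}_R=n$ for $R\ge n$.

**Step 3: an upper bound for our schedule.** By Step 1, $x_\tau\ge\mathrm{opt}_R$ whenever $\tau\ge3mR$ (trivially so for $R=0$). Group the $\tau$ into the blocks $3mR\le\tau<3m(R+1)$, each of $3m$ integers:
$$\sum_{\tau\ge0}(n-x_\tau)\le3m\sum_{R\ge0}(n-\mathrm{opt}_R).$$
By Step 2 the right side is at most $3m$ times the minimum sum of completion times. $\square$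

No claim is made that the value $3m$ is optimal.
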